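# A projected 2-sphere in $\mathbb R^3$ whose only lifts are knotted

## 1. Plane curves: every knot diagram has an unknotted lift

Start one dimension down. A classical knot $K\subset\mathbb R^3$ is projected to the plane, and we forget which strand is over at each crossing. A *lift* of the plane curve is a choice of height that makes it an embedded curve again. At each crossing the choice is free.

**Proposition 1.** Every knot diagram in the plane can be changed, by flipping some of its crossings, into a diagram of the trivial knot.

*Proof.* Draw the diagram as a closed polygonal curve $c:[0,1]\to\mathbb R^2$, with $c(0)=c(1)$ not a crossing. Choose $\delta>0$ so small that $c([1-\delta,1])$ is a straight segment containing no crossing. Define heights by $h(s)=-s$ for $s\le 1-\delta$, and let $h$ rise linearly from $-(1-\delta)$ to $0$ on $[1-\delta,1]$. If $c(s)=c(s')$ is a crossing with $s<s'$, then $s'<1-\delta$, so $h(s)>h(s')$. Hence $(c,h)$ is an embedded curve: at every crossing the first passage is over.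

At each level $v$ with $-(1-\delta)<v<0$ the curve has exactly two points, one on the descending part and one on the ascending segment. Their plane projections differ, because the ascending segment contains no crossing. Join them by a straight segment at level $v$. Segments at different levels are disjoint, and at the two extreme levels they shrink to a point. Their union is an embedded disc bounded by the lift, so the lift is trivial. $\square$

Now replace the circle by a sphere, the plane by $\mathbb R^3$, and $\mathbb R^3$ by $\mathbb R^4$. The analogous question is whether the projection of any knotted $S^n\subset\mathbb R^{n+2}$ to $\mathbb R^{n+1}$ can be lifted back to an unknotted $n$-sphere. For $n>2$ this is known to be false (Ogasa). We treat $n=2$; the problem is taken from "On Knotted Surfaces In $R^4$" (https://dash.harvard.edu/bitstream/handle/1/37372849/Thesis_Mingyue_Chen.pdf?isAllowed=y&sequence=1).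

Two things change. Crossings are no longer isolated: they form curves, and a whole curve must be flipped at once. Also, three sheets can meet at a point, and then the flips of three curves are tied together.

## 2. Lifts of a projected sphere and the condition at a triple point

**Definition (2-knot, generic projection, lift).** A 2-knot is a smoothly embedded sphere $K=f(S^2)\subset\mathbb R^4$. It is *unknotted* if it is isotopic to the standard $S^2\subset\mathbb R^3\subset\mathbb R^4$. A projection $p:\mathbb R^4\to\mathbb R^3$ is *generic* for $K$ if $p\circ f$ is an immersion except possibly at finitely many branch points, and its multiple points form double point curves, isolated triple points and branch points. A *lift* of $p(K)$ is an embedding $g:S^2\to\mathbb R^4$ with $p\circ g=p\circ f$.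

Our examples have no branch points. Near a triple point three sheets cross like the three coordinate planes; the double points there form the three coordinate axes.

**Definition (double curve).** A double curve is a maximal curve of double points, continued straight through each triple point. At the triple point of the coordinate planes, the $x$-axis continues as the $x$-axis: it follows the same pair of sheets. So several double curves may lie in one connected component of the double point set.

Write a lift as $(p\circ f,h)$ with a function $h:S^2\to\mathbb R$. Along a double curve we follow a pair of preimages $a,b$, and $h(a)-h(b)$ never vanishes. Its sign is therefore constant: over/under information is constant along each double curve. The picture of $p(K)$ with the lower sheet broken along each double curve is the *broken surface diagram*. A lift thus gives a value $x_\Gamma\in\{0,1\}$ for each double curve $\Gamma$, with $x_\Gamma=1$ if over and under are switched compared with $K$. We call $x$ a *crossing choice*.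

**The condition at a triple point.** Let the sheets of $K$ at a triple point be top, middle, bottom, and let $x_{tm},x_{mb},x_{tb}$ be the values on the three double curves there. The choice is *consistent* at this point if the switched relation is an order, that is, not cyclic. The two possible cycles are:

* $t>m>b>t$, which occurs when only $tb$ is switched;
* $t>b>m>t$, which occurs when exactly $tm$ and $mb$ are switched.

So consistency means precisely
$$x_{tb}\in\{x_{tm},x_{mb}\}.\tag{1}$$
In particular, if $x_{tm}=x_{mb}$, then $x_{tb}$ is *forced* to have the same value. This is the mechanism we shall use.

A crossing choice is *consistent* if it is consistent at every triple point (and branch point, if there are any). Every lift gives a consistent choice, and every consistent choice arises from a lift. A lift is determined up to isotopy by its choice. When there are no branch points this last fact is immediate: if $h_0,h_1$ give the same signs on all pairs of preimages, so does $(1-\lambda)h_0+\lambda h_1$ for $\lambda\in[0,1]$, and since $p\circ f$ is an immersion, this is an isotopy through lifts. The choice $x\equiv 1$ is always consistent: it is realized by $-h$, the mirror image.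

The question is: *for every 2-knot $K$ and every projection $p$ generic for $K$, can $p(K)$ be lifted to an unknotted sphere?* The answer is no.

**Theorem 2.** There is a knotted 2-sphere $K'\subset\mathbb R^4$ with a generic projection $p(K')\subset\mathbb R^3$ (without branch points) that has exactly four double point curves and only two consistent crossing choices: that of $K'$ and the one in which all double point curves are switched. Hence, up to isotopy, the only lifts of $p(K')$ are $K'$ and its mirror image. Both have non-abelian knot group, so no lift is unknotted.

Nothing is claimed about which other 2-knot types have projections of this kind.

The proof of Proposition 1 does not transfer: one would like to pick a simple function $h$ on $S^2$ and lift by it, but $h(a)\ne h(b)$ is needed at *every* double point. Along a curve of double points, a function chosen without regard to the curve may well take equal values $h(a)=h(b)$ somewhere, and there $(p\circ f,h)$ is not injective.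

## 3. Movies, and a knotted sphere with three double circles

Write $\mathbb R^4=\mathbb R^2\times\mathbb R_h\times\mathbb R_t$ and let $p$ forget the height $h$. A surface is described by its *movie*: the link diagrams in $\mathbb R^2$ of its levels $t=\text{const}$. They change by planar isotopy, Reidemeister moves, births, saddles and deaths. Of the Reidemeister moves only RII and RIII will occur, so there are no branch points. The *trace* of a crossing is the curve it draws in $\mathbb R^2\times\mathbb R_t$; traces make up the double curves. At an RII two traces are joined at a local extremum of $t$. An RIII is a triple point, and each double curve goes straight through it, following its pair of strands.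

*Example.* Birth of a round circle; push part of its right side over its left side by an RII; pull it back by the reverse RII; death. The double point set is one circle, made of the traces of two crossings joined at two RII's. There is no triple point, so both crossing choices are consistent.

**The 2-knot $K$.** Let $r=1/10$. The plane has coordinates $(x,z)$; east, north, west, south mean the directions $+x,+z,-x,-z$. Corners are rounded.

1. Birth of a circle $Y$: the segment $z=0$, $|x|\le 5$ ("the line") and the lower semicircle $\Lambda$ of radius $5$. Birth of a small circle $X$ above the line. $X$ grows to the unit circle about the origin, passing *over* the line by one RII. Crossings: $A_l=(-1,0)$, $A_r=(1,0)$.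
2. A finger of width $2r$ grows from the line at $x=0$. It goes up along $x=0$ and crosses *over* the top of $X$ (RII; crossings $B_l,B_r$ at $x=\mp r$). It turns right at $z=2$, turns down at $x=2$, and crosses *under* the line (RII; crossings $C_i=(2-r,0)$, $C_o=(2+r,0)$). It turns left at $z=-2$ and goes up along $x=0$ to just below $X$.
3. A saddle joins the tip of the finger to the bottom of $X$. Call the resulting diagram $L$.
4. After an interval with constant level $L$, everything is reversed.

The part up to $L$ is two discs joined by a band, hence a disc; doubling gives a sphere. The double curves are three circles: $A$ (traces of $A_l,A_r$), $B$ (traces of $B_l,B_r$), $C$ (traces of $C_i,C_o$). There are no triple points.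

**The knot $L$.** Oriented, $L$ runs as follows.

* The line from $(-5,0)$ to $(-r,0)$.
* The *outer wall* of the finger: $x=-r$ upward, $z=2+r$ to the right, $x=2+r$ downward, $z=-2-r$ to the left, $x=-r$ upward to $X$.
* $X$ clockwise: left side up, over the top, right side down.
* The *inner wall*: $x=r$ downward, $z=-2+r$ to the right, $x=2-r$ upward, $z=2-r$ to the left, $x=r$ downward to $(r,0)$.
* The line to $(5,0)$, then $\Lambda$ back to $(-5,0)$.

The pieces meet these crossings in order: line, $A_l$; outer wall, $B_l,C_o$; $X$: $A_l,B_l,B_r,A_r$; inner wall, $C_i,B_r$; line, $A_r,C_i,C_o$. Recall that $X$ is over the line at $A$, the finger over $X$ at $B$, the line over the finger at $C$. With u for under and o for over, the passages are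
$$A_l u,\ B_l o,\ C_o u,\ A_l o,\ B_l u,\ B_r u,\ A_r o,\ C_i u,\ B_r o,\ A_r u,\ C_i o,\ C_o o .\tag{2}$$

**Lemma 3.** The group $\pi_1(\mathbb R^4\setminus K)$ maps onto $S_3$. So $K$ is knotted.

*Proof.* We color the movie by $\mathbb Z/3$ so that at each crossing with over-color $a$ and under-colors $b,b'$ we have $b'=2a-b$. Give $Y$ the color $y$ and $X$ the color $x\neq y$. After step 1 the line has color $y$ outside $X$ and $j=2x-y$ inside $X$ (on leaving $X$ it gets $2x-j=y$ again). The finger starts inside $X$, so it has color $j$. At the top of $X$ it is over and keeps $j$; the arc of $X$ beneath it gets $2j-x$, and $X$ returns to $x$ on the other side. At $C_i,C_o$ the finger passes under the line, whose color there is $y$, and continues with color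
$$2y-j=3y-2x\equiv x \pmod 3 .$$
The bottom of $X$ has color $x$ as well, so the saddle joins arcs of equal color. The second half of the movie carries the reversed coloring. Hence each sheet of the broken surface diagram has one color, and the rule $b'=2a-b$ holds along each double curve.

Recall the Wirtinger presentation: $\pi_1(\mathbb R^4\setminus K)$ has one meridian generator per sheet, and for each double curve segment the relation that the two under-generators are conjugate by the over-generator or its inverse. Let $\rho_a$ be the reflection $v\mapsto 2a-v$ of $\mathbb Z/3$. Then $\rho_a^2=1$ and
$$\rho_a\rho_b\rho_a(v)=2a-\bigl(2b-(2a-v)\bigr)=2(2a-b)-v=\rho_{2a-b}(v).$$
So sending each sheet of color $a$ to $\rho_a$ respects all relations. The image contains two different reflections because $x\ne y$, so it is all of $S_3$. The trivial 2-knot has group $\mathbb Z$, which is abelian. $\square$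

**Why $p(K)$ is not a counterexample.** It is natural to hope that a simple projection of a knotted sphere already has only knotted lifts. For $K$ this fails, for a clear reason.

**Proposition 4.** The lift of $p(K)$ obtained by switching $B$ and $C$ is unknotted.

*Proof.* We let the lift bound a ball. At each time split the planar region filled by the level into three pieces: the *body* (the region of $Y$ without the finger), the *finger*, and the disc of $X$. Over all times these sweep out three balls $V_Y,V_f,V_X\subset\mathbb R^2\times\mathbb R_t$. $V_f$ is glued to $V_Y$ along a disc (the root of the finger, over the time interval in which the finger exists), and $V_X$ to $V_f$ along a disc (the junction made by the saddle, until it is undone). The abstract union is a ball $B^3$, and the inclusions of the pieces give an immersion $F:B^3\to\mathbb R^3$ which restricts to $p\circ f$ on the boundary. Each piece is embedded by $F$: the finger does not cross itself.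

Choose a smooth $H:B^3\to\mathbb R$ with values in $[0,1]$ on $V_Y$, in $[1,2]$ on $V_f$, in $[2,3]$ on $V_X$, equal to $1$ only on the root disc and to $2$ only on the junction disc. If $a\ne b$ and $F(a)=F(b)$, then $a,b$ lie in different pieces. As $F$ is injective near the root and near the junction, $a$ and $b$ do not both lie on the same gluing disc, so $H(a)\neq H(b)$. Hence $(F,H)$ is an embedding of a 3-ball in $\mathbb R^4$, and its boundary is a lift of $p(K)$. By the disc theorem any two smoothly embedded closed 3-balls in $\mathbb R^4$ are ambient isotopic, so the boundary is unknotted. In this lift $X$ is over the finger and the line, and the finger is over the line. Compared with $K$, precisely $B$ and $C$ are switched. $\square$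

So with three independent circles and no triple point, all eight choices are allowed, and one of them unknots. To do better we keep the 2-knot and change its projection:

* make $A,B,C$ parts of *one* double curve, so that they can only be switched together;
* do this by moves that leave the isotopy class alone. Such moves will create new double curves, and each of these must be forced by (1) to switch together with the big one.

## 4. Detours: moves followed by their reverses

This section supplies modifications that change the projection but not the 2-knot.

**Definition (detour).** Suppose the level is constant, equal to a link $\ell\subset\mathbb R^2\times\mathbb R_h$, during a time interval. A detour is an isotopy of $\ell$, presented by Reidemeister moves and planar isotopies, inserted in this interval and followed by exactly the reverse isotopy. (The example in Section 3 is a detour in the movie "birth, death".) Between the isotopy and its reverse the level may rest for a while, and another detour may be inserted there; we call this *nested*.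

**Lemma 5.** Inserting a detour does not change the isotopy class of the surface. The same holds for nested detours.

*Proof.* Extend the isotopy to a compactly supported ambient isotopy $\varphi_\tau$ of $\mathbb R^2\times\mathbb R_h$, $\tau\in[0,1]$, $\varphi_0=\mathrm{id}$. The detour has levels $\varphi_{\tau(t)}(\ell)$, where $\tau(t)$ runs smoothly $0\to 1\to 0$ and is constant near the ends. The surfaces with levels $\varphi_{\lambda\tau(t)}(\ell)$ are embedded for each $\lambda\in[0,1]$ and do not change outside the time interval. Letting $\lambda$ run from $1$ to $0$ contracts the detour. Nested detours are contracted from the inside out. $\square$

## 5. Sweeping an arc across a disc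

We need to know exactly which double curves and triple points a move creates. All our moves except one kind of RII are sweeps of an arc over (or under) everything else, and for these the answer can be read off from the plane.

**Set-up.** Let $o_0$ be an embedded arc of a knot diagram and $T$ the closure of the rest of the diagram. Let $o_1$ be an embedded planar arc agreeing with $o_0$ near the ends, such that the differing parts of $o_0,o_1$ bound a closed disc $\Omega$ with two cusps. Let $T$ be transverse to $\partial\Omega$ and miss the cusps. Suppose $o_0$ is over at all its crossings with $T$. Foliate $\Omega$ by arcs from cusp to cusp; this gives arcs $o_s$, $s\in[0,1]$, with common ends, from $o_0$ to $o_1$, which we take generic with respect to $T$. The *sweep* replaces $o_0$ by $o_s$ with $s$ increasing in $t$, always over $T$.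

This is an isotopy of the knot. Its diagrams change by RII (when $o_s$ is tangent to $T$) and RIII (when $o_s$ passes a crossing of $T$). A *component* $\eta$ of $T\cap\Omega$ means a maximal piece of the parametrized curve $T$ running in $\Omega$. It is an immersed arc; in all our uses no component is closed.

**Lemma 6 (Sweep).**

1. Each component $\eta$ of $T\cap\Omega$ gives one arc of a double curve, a copy of $\eta$. We write $(o,\eta)$ for the double curve containing it. An end of $\eta$ on $o_0$ is a crossing present before the sweep, an end on $o_1$ is a crossing present after it, and the trace of that crossing continues the arc.
2. Each crossing $w\in\operatorname{int}\Omega$ of $T$, where $\eta$ passes over $\eta'$, gives exactly one triple point, with top $o$, middle $\eta$, bottom $\eta'$. So, writing $x_w$ for the value on the double curve containing the trace of $w$, every consistent choice satisfies $x_{(o,\eta')}\in\{x_{(o,\eta)},x_w\}$.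
3. There are no other new double curves or triple points, and the crossings of $T$ persist.

Statements 1 and 3 also hold with "under" in place of "over", except that in the triple points $o$ is then the bottom sheet.

*Proof.* Every point of $\Omega$ other than the cusps lies on exactly one $o_s$. So in $\mathbb R^2\times\mathbb R_t$ the swept sheet is, over $\Omega$ without its cusps, the graph of a function $t(q)$ of the point $q$. Meanwhile $T$ does not move and traces $T\times[t_0,t_1]$. The intersection of the two is $\{(q,t(q)):q\in T\cap\Omega\}$, a copy of $T\cap\Omega$. Points of $o_0$ have $t=t_0$ and points of $o_1$ have $t=t_1$, which gives statement 1. (Where $\eta$ runs through a crossing of $T$, the double curve goes straight on, following the pair $o,\eta$.) Three sheets meet exactly where the graph meets the trace of a crossing $w$ of $T$, once for each $w\in\operatorname{int}\Omega$. There $o$ is over both strands of $T$, so the order is $o,\eta,\eta'$; the three double curves are $tm=(o,\eta)$, $tb=(o,\eta')$ and $mb$, the trace of $w$. Statement 2 is (1). Outside $\Omega$ the arc $o_s$ does not change, so its crossings there persist with vertical traces, and nothing else happens. $\square$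

*Example.* Let $T$ near $\Omega$ be two lines crossing at $w$, and let $o_0$, $o_1$ pass below and above $w$ in the plane. Then $T\cap\Omega$ has two arcs, each from $o_0$ to $o_1$. The sweep is one RIII, and its trace has one triple point.

**Kinks.** A *kink* is a crossing of a strand with itself whose loop bounds a small disc meeting the diagram in nothing else. It is *first-under* if the oriented strand passes first under, then over. Its loop is clockwise (cw) or counterclockwise (ccw).

The shape of a kink is unique in the following sense. Take a proper arc in a disc with one crossing. Its loop is a Jordan curve, and the two legs lie outside the loop disc: near the crossing both legs lie on the same side of the loop, and a leg starting inside could not get out without another crossing. The two legs together form an embedded arc with a corner at the crossing, which is unique up to isotopy rel boundary. The loop sits on its left if it is ccw, on its right if it is cw. So, up to planar isotopy rel boundary, the arc is determined by the rotation of the loop. Likewise, consider two *consecutive* kinks, meaning that there is no crossing between them. In a disc neighborhood of the two loop discs and the connecting arc, they are determined by their order, rotations and crossing types.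

**Lemma 7 (Transport).** A small kink on a strand $s$ can be moved along $s$ past a crossing of $s$ with a transverse arc $o$. The crossing of $o$ with $s$ before and the one after lie on the same double curve, the kink crossing persists, and no new double curve arises. The kink keeps its rotation and its type (first-under or not).

*Proof.* Make the kink small and bring it next to the crossing. Sweep a short piece of $o$ across the kink, over it if $o$ is over $s$ and under it otherwise. Here $T\cap\Omega$ is a single arc $\eta$ of $s$, containing the kink, with one end on $o_0$ and one on $o_1$. By Lemma 6, the arc $(o,\eta)$ joins the trace of the old crossing to that of the new one, the kink crossing persists, and there is nothing else. The kink itself is not changed. $\square$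

## 6. Pairs of opposite kinks, and how they merge double curves

We now build the tool that makes one double curve out of two. It needs two kinks that cancel each other by RII and RIII moves.

**Lemma 8 (Kink pairs).** A crossingless strand can be changed in a small disc, by RII and RIII moves, into a strand with two consecutive first-under kinks of opposite rotation, in either prescribed order. The double points in the trace of these moves form a single arc, which begins and ends at the two kink crossings and is born in a single RII. Hence any two consecutive first-under kinks of opposite rotation can be removed by the reverse moves; the double points in the trace of the removal form a single arc joining the two crossings.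

*Proof.* **Creating two crossings.** Use coordinates $(u,v)$. Deform the strand by planar isotopy to a Z: $P$ runs right along $v=0$; the strand turns up at the right end; $Q$ runs left along $v=1$; the strand turns up at the left end; $R$ runs right along $v=2$. Push the right turn (between $P$ and $Q$) upward *under* $R$ by an RII. Now the strand runs: right; up, under $R$ at $m_2$; left, above $R$; down, under $R$ at $m_1$, which is to the left of $m_2$; left; up; right along $R$, over at $m_1$, then over at $m_2$.

**The first kink.** From the under-passage to the over-passage of $m_1$ the directions are S, W, N, E. These are right turns, and the loop encloses nothing ($P$ is below it). So $m_1$ is a first-under cw kink.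

**Making the second crossing a kink.** The next passage after this kink is the over-passage of $m_2$, where the transverse arc is the upward strand. Move the kink $m_1$ forward past $m_2$ by Lemma 7; the upward strand sweeps under it. Where the kink used to be, the strand now simply comes down and turns left to the east. So from the under-passage of $m_2$ to its over-passage the directions are N, W, S, E, with no other crossing on this loop or inside it: $m_2$ is a first-under ccw kink. The order along the strand is now ccw ($m_2$), then cw ($m_1$).

**The double points.** The traces of $m_1$ and $m_2$ are joined at the RII where both are born. By Lemma 7 the transport only prolongs the trace of $m_2$, and that of $m_1$ persists. So there is one arc, ending at the two kinks.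

**The other order, and removal.** The planar reflection of these moves, with the same over/under information, gives the order cw, ccw; the kinks are still first-under. Since two consecutive kinks are determined by order, rotations and types, any pair as in the last sentence looks like the pair just created, and the reverse moves apply to it. $\square$

**Lemma 9 (Merging).** Suppose that at a moment of a movie, when the level rests, it has two consecutive first-under kinks $k,k'$ of opposite rotation, lying on two *different* closed double curves $\Gamma\neq\Gamma'$. Insert the detour "remove $k,k'$ by Lemma 8, then restore them". Then $\Gamma$ and $\Gamma'$ become *one* closed double curve, which contains everything of $\Gamma\cup\Gamma'$ except the cut points $k,k'$ at that moment. No other double curve is affected or created.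

*Proof.* At the chosen moment the detour cuts $\Gamma$ at $k$ and $\Gamma'$ at $k'$. Each cut leaves a past end and a future end. By Lemma 8 the removal joins the two past ends by an arc, and the restoration joins the two future ends by an arc; there are no other double points between strands taking part in the move, and crossings elsewhere just persist. Now $\Gamma$ minus a point is an arc with one past end and one future end, and so is $\Gamma'$ minus a point. Joining past to past and future to future gives one circle. $\square$

By Lemma 5 merging does not change the 2-knot. So we should arrange that a crossing of $A$, of $B$ or of $C$ appears as a first-under kink, next to a kink of opposite rotation.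

## 7. Sliding the over-strand of a crossing around a loop

The crossings of $L$ are not kinks. This section turns a crossing $c$ into a first-under kink on the same double curve, by one sweep of its over-strand.

**Hypotheses.** Let $c$ be a crossing of an oriented knot diagram $D$ such that the part $\gamma$ of the knot from the under-passage to the over-passage of $c$ is a simple closed curve in the plane, bounding a disc $\Delta$. Suppose that near $c$ the disc $\Delta$ is the single closed quadrant between the outgoing under-strand and the incoming over-strand.

If $\gamma$ is ccw, choose local coordinates with $c=(0,0)$, the under-strand running east along $v=0$, and the over-strand running south along $u=0$. Then $\Delta=\{u,v\ge 0\}$ near $c$. If $\gamma$ is cw, use the reflected picture. We describe the ccw case.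

**The two arcs.** Let $e=(0,\varepsilon)$, $f=(0,-\varepsilon)$, and let $o_0$ be the over-strand from $e$ to $f$. Apart from its ends it meets $T$ only in $c$, where it is over. Let $o_1$ do the following.

* It starts at $e$ along $o_0$ and turns east into $\Delta$.
* It goes north a little and returns west, crossing the incoming over-strand at $c'=(0,\varepsilon+\delta)$.
* It then follows $\gamma$ *backwards*, just outside $\Delta$.
* It arrives from the east just below the outgoing under-strand, that is, in the quadrant $u>0>v$, and joins $o_0$ just before $f$.

Since $\gamma$ is simple, a thin outer collar is embedded. It does not run into itself at the corner $c$: on the side $u<0$ it begins only at $c'$, and its other end lies in $u>0>v$. So $o_1$ is embedded, and $o_0,o_1$ bound a disc $\Omega$, which consists of $\Delta$ minus a small bump next to $e$, plus the thin outer collar.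

**What lies in $\Omega$.** The knot right after $f$ is outside $\Omega$. The piece of the over-strand from $c'$ to $e$ borders the bump and is outside $\Omega$. The incoming under-strand at $c$ is in $u<0$ and outside $\Omega$. The outgoing under-strand enters $\Omega$ at $c\in o_0$, runs along $\gamma$, and leaves at $c'\in o_1$. Every other component of $T\cap\Omega$ comes from $D\setminus\gamma$, which near $c$ is outside $\Delta$ and can enter $\Delta$ only through crossings on $\gamma$.

**Lemma 10 (Slide).** Sweep $o$ over $\Omega$ as in Lemma 6. Then:

* After the sweep, $c'$ is a first-under kink, ccw if $\gamma$ is ccw and cw if $\gamma$ is cw.
* One component of $T\cap\Omega$ is the arc $\alpha$ along $\gamma$ from $c\in o_0$ to $c'\in o_1$. So the trace of $c$ continues through $(o,\alpha)$ to the trace of $c'$.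
* The other components are the slight extensions $\eta$, through the collar, of the components of $D\setminus\gamma$ inside $\Delta$; both ends of each lie on $o_1$.

*Proof.* For the first point: the knot passes $c'$ southward, under $o_1$; it reaches $e$, turns E, N, W along $o_1$, and passes $c'$ over. The directions S, E, N, W are left turns, so the loop is ccw; its disc, the bump, is empty. The cw case is the reflection. The second point was seen above, together with Lemma 6, statement 1. For the third: $o_0$ meets $T$ only at $c$, so all other ends lie on $o_1$. $\square$

A crossing on $\gamma$ other than $c$ lies on $\partial\Delta$, but in the *interior* of $\Omega$, because of the collar. So it gives a triple point by Lemma 6. This will force the new double curves.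

## 8. Three loops in $L$, and the 2-knot $K'$

**The plan of the modification.** Modify $K$ in the time interval where the level is $L$.

1. First create on $\Lambda$, by Lemma 8, two first-under kinks: in the direction of $L$ first $\kappa$ (cw), then $\kappa'$ (ccw). At the end of the interval undo this by the exact reverse. The double points of this detour form one closed double curve $d$, containing the traces of $\kappa$ and $\kappa'$.
2. In between, insert one after the other three detours $G_1,G_2,G_3$. In $G_i$: perform the slide of Lemma 10 at a crossing $c_i$; bring $\kappa$ or $\kappa'$ by Lemma 7 next to the kink $c_i'$; insert the merging detour of Lemma 9 at these two kinks; reverse the transport and the slide.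

We take $c_1=C_i$, $c_2=B_r$, $c_3=A_l$. Let $\gamma_i$ be the part of $L$ from the under-passage to the over-passage of $c_i$, let $\Delta_i$ be its disc, $\Omega_i$ the disc of the slide and $\alpha_i$ the arc $\alpha$ of Lemma 10.

**Step 1: the loops satisfy the hypotheses of the slide.** We read the passages of $\gamma_i$ from (2).

* $G_1$, $c_1=C_i$. Passages: $C_iu,\ B_ro,\ A_ru,\ C_io$. The curve $\gamma_1$ is the inner wall from $C_i$ up, left, and down to $(r,0)$, then the line right to $C_i$. So $\Delta_1=[r,2-r]\times[0,2-r]$ and $\gamma_1$ is ccw. At $C_i$ the outgoing under-strand points north and the over-strand comes from the west; $\Delta_1$ is the upper left quadrant there.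
* $G_2$, $c_2=B_r$. Passages: $B_ru,\ A_ro,\ C_iu,\ B_ro$. The curve $\gamma_2$ is $X$ from $B_r$ down its right side to the bottom, then the inner wall down, right, up, left, and down to $B_r$. So $\Delta_2$ is the rectangle $[r,2-r]\times[-2+r,2-r]$ minus the open unit disc. Going down the right side of $X$, this region is on the left, so $\gamma_2$ is ccw. At $B_r$ the outgoing under-strand points east and the over-strand comes from the north; $\Delta_2$ is the upper right quadrant.
* $G_3$, $c_3=A_l$. Passages: $A_lu,\ B_lo,\ C_ou,\ A_lo$. The curve $\gamma_3$ is the line from $A_l$ to $(-r,0)$, then the outer wall up, right, down, left, and up to the bottom of $X$, then $X$ along its lower left quarter to $A_l$. So $\Delta_3$ is the rectangle $[-r,2+r]\times[-2-r,2+r]$ together with the part of the unit disc with $x\le -r$, $z\le 0$, and $\gamma_3$ is cw. At $A_l$ the outgoing under-strand points east and the over-strand comes from the south; $\Delta_3$ is the lower right quadrant.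

In each list no crossing except $c_i$ occurs twice, so $\gamma_i$ is simple. In each case $\Delta_i$ is, near $c_i$, the quadrant between the outgoing under-strand and the incoming over-strand. So Lemma 10 applies. The kinks on $\Lambda$, at radius $5$, are away from $\Omega_i$.

**Step 2: the arcs inside $\Delta_i$.** We need the components of $T\cap\Omega_i$, because each of them gives a double curve. The rest of $L$ starts and ends at $c_i$ outside $\Delta_i$, and it crosses $\gamma_i$ only at the two intermediate crossings of the list, once at each. So it enters $\Delta_i$ at one of them and leaves at the other: exactly one arc $\eta_i$ lies in $\Delta_i$. From (2):

* $\eta_1$ is the arc of $X$ from $B_r$ (under) to $A_r$ (over);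
* $\eta_2$ is the arc of the line from $A_r$ (under) to $C_i$ (over);
* $\eta_3$ is the immersed arc of $L$ from the passage $B_lu$ to the passage $C_oo$ in (2).

Hence $T\cap\Omega_i$ consists of $\alpha_i$ and the slight extension of $\eta_i$, which we again call $\eta_i$. After the slide, $o_1$ crosses $T$ in exactly three points: $c_i'$ and the two ends of $\eta_i$, and $o_1$ is over at all three.

**Step 3: the transports.** We bring a kink from $\Lambda$ next to $c_i'$, listing every crossing on the way. After the slide the crossing $c_i$ itself is absent.

* $G_1$. The kink $c_1'$ is ccw and lies on the line just west of the old position of $C_i$. After its over-passage the knot follows $o_1$: around $\gamma_1$ backwards, crossing $X$ just outside $\Delta_1$ near $A_r$ and near $B_r$ (the two ends of $\eta_1$), to $f$ just east of the old $C_i$, then along the line past $C_o$ to $\Lambda$. Move $\kappa$ (cw) backwards along the knot: past $C_o$, past $f$ (no crossing), along $o_1$ past its two crossings with $\eta_1$, to just after $c_1'$. The order is ccw ($c_1'$), cw ($\kappa$).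
* $G_2$. The kink $c_2'$ is ccw and lies on the inner wall just north of the old $B_r$. After its over-passage the knot follows $o_1$ around $\gamma_2$ backwards, crossing the line just east of $C_i$ and just west of $A_r$ (the two ends of $\eta_2$), to $f$ on the inner wall just south of the old $B_r$. Then it goes down the inner wall to $(r,0)$ without crossings and along the line. Move $\kappa$ backwards: past $C_o$; along the line past $C_i$, past $A_r$ and past the two crossings with $o_1$ near them; up the inner wall to $f$; and along $o_1$ past its two crossings with $\eta_2$, to just after $c_2'$. (The two crossings of $o_1$ with the line are passed twice, once along the line and once along $o_1$.) The order is ccw ($c_2'$), cw ($\kappa$).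
* $G_3$. The kink $c_3'$ is cw and lies on $X$ just before the old position of $A_l$. From $\Lambda$ the knot runs along the line (where $A_l$ is now absent), then along $\gamma_3$: up the outer wall past $B_l$, past $C_o$, to the bottom of $X$ and up to $c_3'$. The arc $o_1$ runs beside $\gamma_3$ and meets it only at $c_3'$. Move $\kappa'$ (ccw) forward: along the line, past $B_l$ and $C_o$ on the outer wall, to just before $c_3'$. The order is ccw ($\kappa'$), cw ($c_3'$).

On $\Lambda$, $\kappa$ precedes $\kappa'$. So $\kappa$ moving backwards does not meet $\kappa'$, and $\kappa'$ moving forward does not meet $\kappa$. In each case the two kinks are consecutive, first-under and of opposite rotation, as Lemma 9 requires. That they lie on different double curves is checked in Section 9.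

**Step 4: what $K'$ is.** Let $K'$ be the resulting surface. All modifications are detours, nested in one another, so by Lemma 5 $K'$ is isotopic to $K$; by Lemma 3 it is knotted. Only RII and RIII moves were used, so $p(K')$ is an immersed generic surface without branch points.

## 9. The four double curves of $p(K')$

**Lemma 11.** The double curves of $p(K')$ are exactly four circles $M,N_1,N_2,N_3$. Here $N_i=(o,\eta_i)$, the curve coming from the slide in $G_i$. The curve $M$ contains the traces of all six crossings of $L$, those of $\kappa$ and $\kappa'$, and the arcs $(o,\alpha_1),(o,\alpha_2),(o,\alpha_3)$.

*Proof.* After creating and removing $\kappa,\kappa'$ on $\Lambda$, with nothing in between, the double curves are the four different circles $A,B,C,d$.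

**Step 1: the effect of $G_i$ without its merging detour.** By Lemmas 6 and 10 the following happens.

* The slide and its reverse replace a piece of the trace of $c_i$ by: a copy of $\alpha_i$, the trace of $c_i'$, a reversed copy of $\alpha_i$. So the double curve of $c_i$ remains one circle, and it now contains $(o,\alpha_i)$ and $c_i'$.
* There is one new curve $N_i$: two copies of $\eta_i$, one from the slide and one from its reverse, joined by the traces of the two crossings of $o_1$ with $\eta_i$. (Both ends of $\eta_i$ lie on $o_1$, so these crossings exist only between the slide and its reverse.) It is a circle, different from all others.
* By Lemma 7 the transports create no curves; they only insert arcs into existing ones. In particular $N_i$ remains a circle.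

**Step 2: the mergings.** Now insert the merging detours one by one, using Lemma 9.

* In $G_1$: $c_1'$ lies on $C$ and $\kappa$ on $d$. As $C\ne d$, they merge into one circle $M_1$.
* In $G_2$: $c_2'$ lies on $B$ and $\kappa$ on $M_1$, which contains the rest of $d$. As $B\ne M_1$, they merge into one circle $M_2$.
* In $G_3$: $c_3'$ lies on $A$ and $\kappa'$ on $M_2$. As $A\neq M_2$, they merge into one circle $M$.

No other curve is affected. So $M,N_1,N_2,N_3$ remain, and $M$ contains what came from $A,B,C,d$, including the arcs $(o,\alpha_i)$. $\square$

## 10. The triple points that force the new curves

*Proof of Theorem 2.* Let $x$ be a consistent crossing choice for $p(K')$. It has four values $x_M,x_{N_1},x_{N_2},x_{N_3}$.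

**Step 1: each $N_i$ must switch together with $M$.** In each slide we look for a triple point whose top-bottom curve is $N_i$ and whose other two curves both belong to $M$. For this we use a crossing on $\gamma_i$ at which $\gamma_i$ passes *over* $\eta_i$; by Step 1 of Section 8 each list has exactly one intermediate over-passage. The crossing lies in $\operatorname{int}\Omega_i$, and Lemma 6, statement 2, applies with top $o$, middle $\alpha_i$, bottom $\eta_i$.

* $G_1$, at $B_r$: the inner wall ($\alpha_1$) is over $X$ ($\eta_1$). So $x_{N_1}\in\{x_{(o,\alpha_1)},x_{B_r}\}=\{x_M\}$.
* $G_2$, at $A_r$: $X$ ($\alpha_2$) is over the line ($\eta_2$). So $x_{N_2}\in\{x_{(o,\alpha_2)},x_{A_r}\}=\{x_M\}$.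
* $G_3$, at $B_l$: the outer wall ($\alpha_3$) is over $X$ ($\eta_3$). So $x_{N_3}\in\{x_{(o,\alpha_3)},x_{B_l}\}=\{x_M\}$.

In each line both members of the set equal $x_M$ by Lemma 11.

The other intermediate crossings would not do this. At $A_r$ in $G_1$, for instance, $\eta_1$ is over $\alpha_1$, and the condition reads $x_M\in\{x_{N_1},x_M\}$, which says nothing.

**Step 2: the two choices.** Hence $x_{N_1}=x_{N_2}=x_{N_3}=x_M$, so $x\equiv 0$ or $x\equiv 1$. Both are consistent: they are the crossing choices of $K'$ and of its mirror image under $h\mapsto -h$.

**Step 3: the lifts.** A lift is determined up to isotopy by its crossing choice (Section 2). So every lift of $p(K')$ is isotopic to $K'$ or to its mirror image. The reflection $h\mapsto -h$ is a diffeomorphism of $\mathbb R^4$, and $K'$ is isotopic to $K$; so both have complement group isomorphic to $\pi_1(\mathbb R^4\setminus K)$. By Lemma 3 this group maps onto $S_3$, so it is non-abelian and not $\mathbb Z$. Hence no lift of $p(K')$ is unknotted. Together with Section 8, Step 4, and Lemma 11 this proves Theorem 2, and the statement in question is false for $n=2$. $\blacksquare$
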